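# Mapping classes that act trivially on the homology of configuration spaces

## 1. Surfaces, configuration spaces, Johnson subgroups and tensors

Throughout, $g\ge 1$ and $n\ge 1$ are integers, and homology is integral unless coefficients are shown.

**Surface and mapping class group.** Let $\Sigma=\Sigma_{g,1}$ be a compact connected orientable surface of genus $g$ with one boundary component. Let $\Gamma=\Gamma_{g,1}$ be the group of isotopy classes of orientation-preserving diffeomorphisms of $\Sigma$ that fix $\partial\Sigma$ pointwise, up to isotopies fixing $\partial\Sigma$ pointwise. Fix a basepoint $q\in\partial\Sigma$ and put $\pi=\pi_1(\Sigma,q)$. It is free on standard generators $\alpha_i,\beta_i$ $(1\le i\le g)$, and the boundary word is $\zeta=\prod_i[\alpha_i,\beta_i]$, where $[\gamma,\delta]=\gamma\delta\gamma^{-1}\delta^{-1}$. The group $\Gamma$ acts on $\pi$ and fixes $\zeta$.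

*Example.* Let $D=D_{\partial\Sigma}\in\Gamma$ be the Dehn twist along the boundary, supported in a collar. A loop based at $q$ crosses the collar when it leaves and when it returns, so $D$ inserts the boundary loop at its start and the inverse at its end. Thus $D$ acts on $\pi$ as conjugation by $\zeta^{\varepsilon}$ for some $\varepsilon=\pm1$. Every mapping class has a representative that is the identity on the collar, so $D$ is central in $\Gamma$.

**Configuration space.** For a space $X$ put
$$F_n(X)=\{(x_1,\dots,x_n)\in X^n: x_i\ne x_j\text{ for }i\ne j\}.$$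

*Example.* $F_n((0,1))$ is a disjoint union of $n!$ open simplices, one for each ordering of the points. The map $(x,y)\mapsto (y-x)/|y-x|$ is a homotopy equivalence $F_2(\mathbb R^2)\simeq S^1$.

The group $\Gamma$ acts on $H_*(F_n(\Sigma))$ through the coordinatewise action.

**Lower central series and Johnson subgroups.** For a group $G$ put $G^{(1)}=G$ and $G^{(i+1)}=[G,G^{(i)}]$; recall $[G^{(k)},G^{(l)}]\subset G^{(k+l)}$. The $n$th Johnson subgroup is
$$J(n)=\ker\bigl(\Gamma\curvearrowright \pi/\pi^{(n+1)}\bigr).$$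

*Example.* $J(1)$ is the kernel of the action on $H=H_1(\Sigma)=\pi/\pi^{(2)}$. Since $\zeta\in\pi^{(2)}$, we have $D(\alpha)\alpha^{-1}=[\zeta^{\varepsilon},\alpha]\in\pi^{(3)}$ for every $\alpha\in\pi$, so $D\in J(2)$.

**Symplectic tensors.** Let $a_i,b_i\in H$ be the classes of $\alpha_i,\beta_i$. Let $\langle\,,\rangle$ be the symplectic form with $\langle a_i,b_i\rangle=1$ and all other pairings of basis elements zero, up to the forced antisymmetry; it is $\pm$ the intersection form. We often omit tensor signs, and in a tensor algebra $[u,v]=uv-vu$. Put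
$$\omega=\sum_i(a_ib_i-b_ia_i)=\sum_i[a_i,b_i]\in H^{\otimes2}.$$
For $i<j$ and $s\in H^{\otimes(m-2)}$ let $\omega_{ij}s\in H^{\otimes m}$ be the tensor with $\omega$ inserted in slots $i,j$ and $s$ in the other slots, in order. Let $W_m\subset H^{\otimes m}$ be the span of all $\omega_{ij}s$. Clearly $H\otimes W_m+W_m\otimes H\subset W_{m+1}$. Let $L_m(V)\subset V^{\otimes m}$ be the span of the $m$-fold iterated brackets of elements of $V$, that is, the degree $m$ part of the free Lie algebra on $V$.

*Example.* $W_2=\mathbb Z\omega$, and $\omega_{13}y=\sum_i(a_iyb_i-b_iya_i)$. The element $[\omega,y]=\omega_{12}y-\omega_{23}y$ lies in $L_3(H)\cap W_3$.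

**Representatives in a group ring.** Let $G$ be a group, $I\subset\mathbb Z[G]$ its augmentation ideal, and $[\gamma]\in G^{ab}$ the class of $\gamma\in G$. Since $\gamma\delta-1=(\gamma-1)+(\delta-1)+(\gamma-1)(\delta-1)$, the rule $[\gamma]\mapsto\gamma-1$ is a homomorphism $G^{ab}\to I/I^2$. Hence there are homomorphisms
$$(G^{ab})^{\otimes m}\to I^m/I^{m+1},\qquad[\gamma^1]\otimes\dots\otimes[\gamma^m]\mapsto(\gamma^1-1)\cdots(\gamma^m-1).$$
We say that $u\in I^m$ is *represented* by $t\in (G^{ab})^{\otimes m}$ if $t$ maps to the class of $u$. Here are the rules we need.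

* (R1) If $u\in I^k$ and $v\in I^l$ are represented by $t$ and $s$, then $uv$ is represented by $t\otimes s$.
* (R2) If $\gamma-1,\delta-1\in I^k$ with $k\ge1$ are represented by $t,s$, then $\gamma\delta-1$ is represented by $t+s$, because $(\gamma-1)(\delta-1)\in I^{2k}\subset I^{k+1}$. Consequently $\gamma^m-1$ is represented by $mt$ for all $m\in\mathbb Z$.
* (R3) If $\gamma-1\in I^k$ and $\delta-1\in I^l$ are represented by $t,s$, then
$$[\gamma,\delta]-1=\bigl((\gamma-1)(\delta-1)-(\delta-1)(\gamma-1)\bigr)\gamma^{-1}\delta^{-1}$$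
lies in $I^{k+l}$ and is represented by $ts-st=[t,s]$, since $\gamma^{-1}\delta^{-1}\in1+I$.
* (R4) If $\gamma\in G^{(m)}$, then $\gamma-1\in I^m$, and it is represented by an $m$-fold Lie element, i.e. a sum of iterated brackets of elements of $G^{ab}$. This follows by induction on $m$ from (R3) and (R2), since $G^{(m)}$ is generated by the $[\gamma,\delta]$ with $\gamma\in G$, $\delta\in G^{(m-1)}$.
* (R5) (Magnus) If $G$ is free, then $(G^{ab})^{\otimes m}\to I^m/I^{m+1}$ is an isomorphism, and $\gamma\in G^{(m)}$ if and only if $\gamma-1\in I^m$.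

*Example.* By (R2) and (R3), $\zeta-1\in\mathbb Z[\pi]$ is represented by $\omega$.

**Johnson homomorphism.** Let $n\ge2$, $\varphi\in J(n-1)$ and $I\subset\mathbb Z[\pi]$. For $\alpha\in\pi$ we have $\varphi(\alpha)\alpha^{-1}\in\pi^{(n)}$, so by (R4)
$$\varphi(\alpha)-\alpha=(\varphi(\alpha)\alpha^{-1}-1)\alpha\in I^n$$
is represented by an element of $L_n(H)$. From
$$(\varphi-1)(uv)=(\varphi u-u)\varphi(v)+u(\varphi v-v)$$
we see that $\varphi-1$ maps $I^2$ into $I^{n+1}$. So it induces a homomorphism
$$\tau(\varphi):H=I/I^2\to I^n/I^{n+1}=H^{\otimes n}\quad\text{with values in }L_n(H).$$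
Three properties follow.

*Additivity.* $\varphi\psi-1=(\varphi-1)\psi+(\psi-1)$, and $\psi$ acts trivially on $I/I^2=H$; so $\tau(\varphi\psi)=\tau(\varphi)+\tau(\psi)$.

*Kernel.* $\tau(\varphi)=0$ iff $\varphi(\alpha)\alpha^{-1}-1\in I^{n+1}$ for all $\alpha$, iff (by Magnus) $\varphi(\alpha)\alpha^{-1}\in\pi^{(n+1)}$ for all $\alpha$, iff $\varphi\in J(n)$.

*Derivation.* For $u_1,\dots,u_m\in I$,
$$(\varphi-1)(u_1\cdots u_m)=\sum_iu_1\cdots u_{i-1}(\varphi u_i-u_i)\varphi(u_{i+1})\cdots\varphi(u_m),$$
and $\varphi(u_j)\equiv u_j$ mod $I^2$. So $\varphi-1$ induces on $I^m/I^{m+1}\to I^{m+n-1}/I^{m+n}$ the derivation of the tensor algebra extending $\tau(\varphi)$. As $\varphi(\zeta)=\zeta$,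
$$\tau(\varphi),\text{ extended as a derivation, satisfies }\tau(\varphi)(\omega)=0.\tag{1}$$

*Example.* Take $D\in J(2)$, so $n=3$. Since $D(\alpha)\alpha^{-1}=[\zeta^\varepsilon,\alpha]$, (R3) gives $\tau(D)(y)=\varepsilon[\omega,y]$. This agrees with (1), because the derivation $[\omega,\cdot\,]$ kills $\omega$. Moreover $[\omega,a_1]\neq0$, since the word $b_1a_1a_1$ has coefficient $-1$ in it. So $D\notin J(3)$.

## 2. The kernel $K_n$ and the group generated by $J(n)$ and $D$

Put $K_n=\ker\bigl(\Gamma\curvearrowright H_*(F_n(\Sigma))\bigr)$. Which mapping classes lie in it?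

Two results are quoted. Bianchi–Miller–Wilson (2021): for all $n\ge1$, $J(n)\subset K_n$. Bianchi–Stavrou (2022): for $n,g\ge2$, $J(n-1)$ acts non-trivially on $H_n(F_n(\Sigma))$. Bianchi–Miller–Wilson ('21) conjectured that
$$K_n=\langle J(n),D\rangle .$$
The twist has to be included: we check below that $D\in K_n$ for all $n$, while $D\notin J(n)$ for $n\ge3$.

The conjecture is false. We shall prove the following.

**Theorem 1.** Let $g\ge2$, $n\ge5$. Then $\langle J(n),D\rangle\subsetneq K_n$, and $K_n/\langle J(n),D\rangle$ contains an element of infinite order. An example is given by pushing the boundary around the loop $[\alpha_1,[\alpha_1,\dots,[\alpha_1,\gamma_0]]]$ ($n-5$ outer brackets), where $\gamma_0=\prod_{i=2}^g[[\alpha_i,\alpha_1],[\beta_i,\alpha_1]]$.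

**Theorem 2.** Let $g\ge1$, $n\ge2$, $\varphi\in J(n-1)$. Then $\varphi\in K_n$ iff $\tau(\varphi)(y)\in W_n\otimes\mathbb Q$ for all $y\in H$. Equivalently, $\tau(\varphi)(y)\mapsto0\in L_n(H_{\mathbb Q}/\Lambda)$ for all $y$ and all Lagrangians $\Lambda\subset H_{\mathbb Q}$.

**Theorem 3.** $K_n=\langle J(n),D\rangle$ if and only if $g=1$ or $n\le4$.

We begin with what can be seen by hand.

**One inclusion.** As $D$ is central and $J(n)$ is normal, $\langle J(n),D\rangle=J(n)\langle D\rangle$, a normal subgroup of $\Gamma$. We have $D\in K_n$: the twist is supported in a collar, and if $\Sigma'$ is the complement of the collar, then $F_n(\Sigma')\to F_n(\Sigma)$ is a homotopy equivalence whose image is fixed pointwise by $D$. With Bianchi–Miller–Wilson,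
$$J(n)\langle D\rangle\subset K_n\qquad(g,n\ge1).\tag{2}$$

**The kernels decrease.** For $n\ge2$,
$$K_n\subset K_{n-1}.\tag{3}$$
Let $\Sigma^+$ be $\Sigma$ with an outer collar attached, on which $\Gamma$ acts trivially. Adding a fixed point of the outer collar to a configuration gives an equivariant map $F_{n-1}(\Sigma)\to F_n(\Sigma^+)\simeq F_n(\Sigma)$. Forgetting that point again gives the inclusion $F_{n-1}(\Sigma)\to F_{n-1}(\Sigma^+)$, a homotopy equivalence. So $H_*(F_{n-1}(\Sigma))$ embeds equivariantly in $H_*(F_n(\Sigma))$.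

**$n=1$.** $F_1(\Sigma)=\Sigma$, so $K_1=J(1)$, which contains $D$. Equality holds.

**$g=1$.** Here $\Gamma_{1,1}\cong B_3$, acting on $H$ through $B_3\to SL_2(\mathbb Z)$. The kernel of this map is generated by $(\sigma_1\sigma_2)^6$, which is $D$ by the chain relation. So $J(1)=\langle D\rangle$, and by (2) and (3)
$$\langle D\rangle\subset\langle J(n),D\rangle\subset K_n\subset K_1=J(1)=\langle D\rangle .$$
Equality holds for every $n$.

So from now on the interesting case is $g\ge2$, $n\ge2$.

## 3. From $F_n(\Sigma)$ to a quotient of $X^n$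

The space $F_n(\Sigma)$ is functorial only for injective maps. The purpose of this section is to replace it by a space that is functorial for all based maps.

**The closed surface.** Let $X=\Sigma\cup_\partial\mathbb D$, where $\mathbb D=\partial\Sigma\times[0,1]/(\partial\Sigma\times1)$ is glued along $\partial\Sigma\times0$, and let $p$ be the center of $\mathbb D$. Extend $\varphi\in\Gamma$ by the identity to $\hat\varphi:X\to X$. Let $P=\pi_1(X,p)$. The radial segment from $q$ to $p$, which $\hat\varphi$ fixes, gives an equivariant surjection $\pi\to P$ with $\zeta\mapsto1$; indeed $P=\langle\alpha_i,\beta_i\mid\prod_i[\alpha_i,\beta_i]=1\rangle$. Also $H=H_1(\Sigma)=H_1(X)$.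

**The functor.** For a based compact polyhedron $(Z,z)$ let
$$D_n(Z)=\{(z_1,\dots,z_n)\in Z^n: z_i=z\text{ for some }i,\text{ or }z_i=z_j\text{ for some }i\ne j\},\qquad Z^{(n)}=Z^n/D_n(Z),$$
with $Z^{(0)}=S^0$. For a finite set $S$ of labels write $Z^{(S)}$ and $D_S$. Since $(Z^n,D_n(Z))$ is a compact polyhedral pair, $\tilde H_*(Z^{(n)})=H_*(Z^n,D_n(Z))$. A based map $f$ satisfies $f^n(D_n)\subset D_n$, so it induces $f^{(n)}$; applying this to each stage of a based homotopy, based-homotopic maps induce based-homotopic maps.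

*Example.* $Z^{(1)}=Z$. For $S^1=[0,1]/\{0,1\}$, the complement of $D_k$ in $(S^1)^k$ is $F_k((0,1))$, so $(S^1)^{(k)}$ is a wedge of $k!$ $k$-spheres: the simplices $\{0\le t_{\sigma(1)}\le\dots\le t_{\sigma(k)}\le1\}$, each modulo its boundary.

**Duality.** The inclusion $\Sigma\to X\setminus p=\Sigma\cup\partial\Sigma\times[0,1)$ has an inverse up to isotopy through embeddings: shrink $\partial\Sigma\times[0,1)$ radially into a collar in $\Sigma$. Hence $F_n(\Sigma)\to F_n(X\setminus p)=X^n\setminus D_n(X)$ is a homotopy equivalence, and it intertwines $\varphi$ and $\hat\varphi$. The space $F_n(X\setminus p)$ is an oriented $2n$-manifold whose orientation is preserved by $\hat\varphi^{\,n}$, so Poincaré duality gives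
$$H_i(F_n(\Sigma))\cong H_c^{2n-i}(X^n\setminus D_n(X))\cong H^{2n-i}(X^n,D_n(X))=\tilde H^{2n-i}(X^{(n)}).$$
For an orientation-preserving homeomorphism $f$ of a manifold $M$ we have $f_*(f^*\xi\cap[M])=\xi\cap[M]$, so $\varphi_*$ corresponds to $(\hat\varphi^{(n)*})^{-1}$. Therefore
$$\varphi\in K_n\iff\hat\varphi^{(n)}\text{ induces the identity on }\tilde H^*(X^{(n)};\mathbb Z).\tag{4}$$

The gain is that the right side depends only on the based homotopy class of $\hat\varphi$, and we may factor $\hat\varphi$ through spaces that are not surfaces.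

## 4. Wedges, loops and the ring $E(Z)$

**Wedges.** There is a homeomorphism, natural in based maps of $A$ and $B$,
$$(A\vee B)^{(n)}\cong\bigvee_{S\sqcup T=\{1,\dots,n\}}A^{(S)}\wedge B^{(T)}.\tag{5}$$
Indeed $(A\vee B)^n$ is the union of the closed pieces $A^S\times B^T$. Two different pieces meet only where some coordinate is the basepoint, i.e. inside $D_n$. A coordinate in $A$ that equals a coordinate in $B$ is the basepoint, so
$$D_n\cap(A^S\times B^T)=D_S\times B^T\cup A^S\times D_T .$$
Passing to quotients gives a continuous bijection of compact Hausdorff spaces.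

**Products.** Since $D_S\times Z^T\cup Z^S\times D_T\subset D_{S\sqcup T}$, the identity of $Z^n$ induces $\mu:Z^{(S)}\wedge Z^{(T)}\to Z^{(S\sqcup T)}$, natural in $Z$. For based maps $f:A\to Z$ and $h:B\to Z$, the map $(f\vee h)^{(n)}$ restricted to the summand $(S,T)$ of (5) is $\mu\circ(f^{(S)}\wedge h^{(T)})$. Cross products followed by $\mu$ (concatenation of coordinates) make
$$E(Z)=\prod_k\tilde H_k(Z^{(k)})$$
an associative unital ring.

**Loop classes.** For a based loop $\gamma$ in $Z$ let $\gamma_k\in\tilde H_k(Z^{(k)})$ be the class of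
$$\{0\le t_1\le\dots\le t_k\le1\}\to Z^{(k)},\qquad t\mapsto(\gamma(t_1),\dots,\gamma(t_k)),$$
whose boundary goes to the basepoint; put $\gamma_0=1$. It depends only on $[\gamma]\in\pi_1(Z)$, and $f^{(k)}_*\gamma_k=(f\circ\gamma)_k$. The group $\tilde H_k((S^1)^{(k)})$ is spanned by the $\mathfrak S_k$-translates of the class of one simplex, so the image of $\gamma^{(k)}_*:\tilde H_k((S^1)^{(k)})\to\tilde H_k(Z^{(k)})$ is spanned by the $\mathfrak S_k$-translates of $\gamma_k$. For the constant loop $\gamma_k=0$ when $k>0$.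

*Example.* $\gamma_1$ is the Hurewicz class of $\gamma$. The class $\gamma_2$ is the triangle $t_1\le t_2$ mapped to $(\gamma(t_1),\gamma(t_2))$, whose three edges land where $z_1=z$, $z_2=z$ or $z_1=z_2$.

**Loop concatenation becomes multiplication.** We claim
$$(\gamma\delta)_n=\sum_{k+l=n}\gamma_k\cdot\delta_l.\tag{6}$$
Cut the simplex into the pieces $\{t_k\le\frac12\le t_{k+1}\}\cong\Delta^k\times\Delta^l$, which carry the product orientation. On such a piece the map is $\gamma$ on the first $k$ coordinates and $\delta$ on the last $l$. Two different pieces meet where some $t_i=\frac12$, and there the image lies in $D_n$. So the class is the sum of the classes of the pieces, which is (6).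

Hence $\gamma\mapsto(\gamma_k)_k$ extends to a ring homomorphism $\Theta:\mathbb Z[\pi_1(Z)]\to E(Z)$ with $\Theta_0$ the augmentation. Since $\Theta(I)$ has zero component in degree $0$, we get $\Theta_k(I^m)=0$ for $k<m$. Let
$$M_m:H_1(Z)^{\otimes m}\xrightarrow{\ \times\ }H_m(Z^m)\to H_m(Z^m,D_m)=\tilde H_m(Z^{(m)}).$$
Because $\Theta_1(\gamma-1)$ is the Hurewicz class, $\Theta_m\bigl((\gamma^1-1)\cdots(\gamma^m-1)\bigr)=M_m([\gamma^1]\otimes\dots\otimes[\gamma^m])$. As $\Theta_m(I^{m+1})=0$,
$$\text{if }u\in I^m\text{ is represented by }t,\text{ then }\Theta_m(u)=M_m(t).\tag{7}$$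

*Example.* For $\gamma,\delta\in\pi_1(Z)$, the commutator has $[\gamma,\delta]_1=0$ and $[\gamma,\delta]_2=M_2([\gamma][\delta]-[\delta][\gamma])$.

## 5. What the relation of the closed surface kills

**Lemma 1.** For $Z=X$, $M_m(W_m)=0$.

*Proof.* The element $\prod_i[\alpha_i,\beta_i]-1\in\mathbb Z[P]$ is represented by $\omega$ and equals $0$. By (7), $M_2(\omega)=\Theta_2(0)=0$. A coordinate permutation $\sigma$ acts on $(X^m,D_m)$ and satisfies $\sigma_*M_m(t)=\operatorname{sgn}(\sigma)M_m(\sigma t)$, because we permute classes of degree $1$. Each $\omega_{ij}s$ is a slot permutation of $\omega\otimes s$, so it suffices to treat $\omega\otimes s$, and $M_m(\omega\otimes s)=M_2(\omega)\cdot M_{m-2}(s)=0$. $\square$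

**The direct attack on the conjecture, and where it stops.** Let us try to prove $K_n\subset\langle J(n),D\rangle$ by induction on $n$. If $K_{n-1}=J(n-1)\langle D\rangle$, then by (3) any element of $K_n$ becomes, after multiplication by a power of $D\in K_n$, an element $\varphi\in K_n\cap J(n-1)$. For $\alpha\in\pi$, $\varphi(\alpha)-\alpha$ is represented by $\tau(\varphi)[\alpha]\in L_n(H)$, so in $X$
$$\hat\varphi^{(n)}_*\alpha_n-\alpha_n=\Theta_n(\varphi(\alpha)-\alpha)=M_n(\tau(\varphi)[\alpha]).$$
By (4), $\hat\varphi^{(n)}$ is the identity on rational cohomology, hence on rational homology; so $M_n(\tau(\varphi)[\alpha])=0$ rationally. If $M_n$ were injective on $L_n(H_{\mathbb Q})$ we would get $\tau(\varphi)=0$ and $\varphi\in J(n)$. But $M_n$ kills $W_n$, and the argument stops at the question of which Lie elements lie in $W_n$.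

In low degrees these are harmless. $W_2$ is spanned by $\omega$. For $g\ge2$ the Lie elements in $W_3\otimes\mathbb Q$ are exactly the $[\omega,u]$; this is proved in Section 10, case $n=3$. All of these come from the relation $\zeta=1$ of $P$. One can see why by trying to produce others. A recipe for Lie elements in $W_m$ is to insert $\omega$ into two places of a bracket. In degree $3$ this gives, for instance,
$$\sum_i\bigl([[a_i,x],b_i]-[[b_i,x],a_i]\bigr)=\sum_i\bigl([[a_i,x],b_i]+[a_i,[b_i,x]]\bigr)=\sum_i[[a_i,b_i],x]=[\omega,x],$$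
by the Jacobi identity: nothing new. In degree $4$ the recipe applied to $[[\,\cdot\,,x],[\,\cdot\,,x]]$ gives twice
$$t_0=\sum_{i=1}^g[[a_i,x],[b_i,x]],$$
since $-[[b_i,x],[a_i,x]]=[[a_i,x],[b_i,x]]$. Expanding,
$$[[a,x],[b,x]]=(axbx-bxax)-(axxb-bxxa)-(xabx-xbax)+(xaxb-xbxa),$$
so we even have, integrally,
$$t_0=\omega_{13}xx-\omega_{14}xx-\omega_{23}xx+\omega_{24}xx\in W_4.\tag{8}$$
For $g\ge 2$ and $x=a_1$, Section 7 shows that $t_0$ is *not* a consequence of the relation: there is a ring homomorphism from the tensor algebra killing $\omega$ but not $t_0$.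

The twist $D$ acts on $\pi$ as conjugation by $\zeta$, a loop that dies in $P$. The way past the obstacle is to turn it into a counterexample: take a conjugation by a loop $\gamma$ that survives in $P$, but whose class $\gamma_{n-1}$ is killed by Lemma 1. Since $t_0$ has degree $4=n-1$, this should first happen at $n=5$. The next section shows that such a conjugation is invisible on $X^{(n)}$.

## 6. Conjugations that $X^{(n)}$ does not see

**Lemma 2.** Let $g\ge1$, $n\ge2$, $\gamma\in P^{(n-1)}$ with $\gamma_{n-1}=0$ in $\tilde H_{n-1}(X^{(n-1)})$. If a based map $f:X\to X$ induces $x\mapsto\gamma x\gamma^{-1}$ on $P$, then $f^{(n)}$ induces the identity on $\tilde H^*(X^{(n)};\mathbb Z)$.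

*Proof.* **Step 1: separate the conjugating loop from the surface.** The spaces $X$, $S^1$ and $S^1\vee X$ are aspherical. So based homotopy classes of maps from $X$ into them correspond bijectively to homomorphisms of fundamental groups. Let $c:X\to S^1\vee X$ be a based map inducing $x\mapsto txt^{-1}$, where $t$ generates $\pi_1(S^1)$. Then $(\gamma\vee\mathrm{id})\circ c$ induces $x\mapsto\gamma x\gamma^{-1}$, so $f\simeq(\gamma\vee\mathrm{id})\circ c$ (based). Composing $c$ with the collapse to $X$ induces $x\mapsto x$, so the composite is based-homotopic to $\mathrm{id}_X$. Composing $c$ with the collapse to $S^1$ induces $x\mapsto tt^{-1}=1$, so the composite is based null-homotopic.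

**Step 2: split the effect on cohomology.** By (5), $(S^1\vee X)^{(n)}$ is the wedge of the $(S^1)^{(S)}\wedge X^{(T)}$. Let $c_S$ be $c^{(n)}$ followed by the projection to this summand, and $g_S=\mu\circ(\gamma^{(S)}\wedge\mathrm{id})$ the restriction of $(\gamma\vee\mathrm{id})^{(n)}$ to it. For $\xi\in\tilde H^*(X^{(n)})$,
$$f^{(n)*}\xi=\sum_Sc_S^*g_S^*\xi .$$

**Step 3: evaluate each summand.**

* $S=\emptyset$: $g_\emptyset=\mathrm{id}$. Projection to the summand $X^{(n)}$ is the map induced by the collapse to $X$, so $c_\emptyset\simeq\mathrm{id}$. The contribution is $\xi$.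
* $S=\{1,\dots,n\}$: likewise $c_S$ is $(\text{collapse to }S^1\circ c)^{(n)}$, which is null-homotopic. The contribution is $0$.
* $0<|S|=k<n$: we claim $g_S^*=0$. First, $\gamma_k=0$: for $k<n-1$ because $\gamma-1\in I^{n-1}$ by (R4), so $\gamma_k=\Theta_k(1)+\Theta_k(\gamma-1)=0$; for $k=n-1$ by hypothesis. The image of $\gamma^{(S)}_*$ in degree $k$ is spanned by translates of $\gamma_k$, and the source $(S^1)^{(S)}$ is a wedge of $k$-spheres, so $\gamma^{(S)}$ is zero on reduced homology. We need this at the chain level. The complex $\tilde C_*((S^1)^{(S)})$ is chain equivalent to a free module in the single degree $k$. A chain map out of the latter that is zero on homology sends each generator to a boundary, so it is chain null-homotopic. By the natural Eilenberg–Zilber equivalence $\tilde C_*(A\wedge B)\simeq\tilde C_*(A)\otimes\tilde C_*(B)$ for based CW complexes, $\gamma^{(S)}\wedge\mathrm{id}$ is chain null-homotopic too. Hence $g_S^*=0$ on integral cohomology.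

Adding up, $f^{(n)*}\xi=\xi$. $\square$

The range of $k$ is the reason for the shift in degree: only $\gamma_1,\dots,\gamma_{n-1}$ matter, because the full summand $S=\{1,\dots,n\}$ does not contribute.

## 7. A loop in $P^{(n-1)}$ whose push lies in $K_n$: proof of Theorem 1

Let $g\ge2$, $n\ge5$, $r=n-5$, and let $\gamma=[\alpha_1,[\alpha_1,\dots,[\alpha_1,\gamma_0]]]$ with $r$ outer brackets, viewed in $P$. Since $[P^{(2)},P^{(2)}]\subset P^{(4)}$, we have $\gamma_0\in P^{(4)}$ and $\gamma\in P^{(n-1)}$.

**Step (a): $\gamma_{n-1}=0$, so that Lemma 2 will apply.** Put $x=a_1$. By (R2) and (R3), $\gamma_0-1$ is represented by $\sum_{i\ge2}[[a_i,x],[b_i,x]]$. This equals $t_0$, because the term $i=1$ contains $[a_1,a_1]=0$. By (8), $t_0\in W_4$. By (R3), $\gamma-1$ is represented by $\mathrm{ad}(x)^rt_0$, which lies in $W_{n-1}$ because $H\otimes W_m+W_m\otimes H\subset W_{m+1}$. By (7) and Lemma 1, $\gamma_{n-1}=M_{n-1}(\mathrm{ad}(x)^rt_0)=0$.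

**Step (b): realize conjugation by $\gamma$ by a mapping class in $K_n$.** Let $(f_t)$ be an ambient isotopy of $X$ with $f_0=\mathrm{id}$ such that $t\mapsto f_t(p)$ is a smooth loop representing $\gamma^{-1}$. Then $f_1$ fixes $p$ and preserves orientation. For a loop $y$ at $p$, the free homotopy $f_t\circ y$ has basepoint tracing $\gamma^{-1}$, so $y=\gamma^{-1}\cdot f_1(y)\cdot\gamma$ in $P$, that is, $f_1$ induces $y\mapsto\gamma y\gamma^{-1}$. After an isotopy fixing $p$ (which does not change the action on $P$), $f_1$ is the identity on $\mathbb D$. So $f_1=\hat\varphi$ for some $\varphi\in\Gamma$. By (a), Lemma 2 and (4), $\varphi\in K_n$.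

(Pushing along $\gamma$ instead gives conjugation by $\gamma^{-1}$. As $\gamma^{-1}-1$ is represented by $-\mathrm{ad}(x)^rt_0$, the same argument puts that class in $K_n$, and Step (c) below applies to it with $m$ replaced by $-m$.)

**Step (c): $\varphi^m\notin\langle J(n),D\rangle$ for $m\ne0$.** Suppose $\varphi^m\in\langle J(n),D\rangle$, so $\varphi^m=\psi D^k$ with $\psi\in J(n)$. First we translate this into a statement about $P$. The twist $D$ acts on $\pi$ as conjugation by $\zeta^{\pm1}$, hence trivially on $P$. As $\pi\to P$ is surjective and equivariant, $\hat\psi$ acts trivially on $P/P^{(n+1)}$. And $\hat\varphi^m$ acts on $P$ as conjugation by $\gamma^m$. Comparing the actions on $\alpha_1$,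
$$[\gamma^m,\alpha_1]\in P^{(n+1)}.$$

To contradict this we map $P$ to a ring where we can compute. Let $A=\mathbb Z\langle x,a,b\rangle/(ab-ba)$, graded by word length, with completion $\hat A$. The assignment
$$\alpha_1\mapsto1+x,\quad\beta_1\mapsto1,\quad\alpha_2\mapsto1+a,\quad\beta_2\mapsto1+b,\quad\alpha_i,\beta_i\mapsto1\ (i\ge3)$$
respects $\prod_i[\alpha_i,\beta_i]=1$, since $[1+x,1]=1$ and $1+a$, $1+b$ commute. So it defines a homomorphism $P\to\hat A^\times$. The augmentation ideal goes into $\hat A_{\ge1}$, so $P^{(k)}$ goes into $1+\hat A_{\ge k}$. By the commutator formula (R3), the factors of $\gamma_0$ with $i\ge3$ go to $1$ and the factor $i=2$ goes to $1+\ell_0+\cdots$ with $\ell_0=[[a,x],[b,x]]$. Hence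
$$\gamma^m\mapsto1+m\,\mathrm{ad}(x)^r\ell_0+(\text{higher}),\qquad\deg\mathrm{ad}(x)^r\ell_0=4+r=n-1 .$$
The degree-$n$ term of the image of $[\gamma^m,\alpha_1]$ is $m[\mathrm{ad}(x)^r\ell_0,x]=-m\,\mathrm{ad}(x)^{r+1}\ell_0$. Since the image lies in $1+\hat A_{\ge n+1}$, this term must vanish.

But it does not. The ring $A$ is the coproduct of $\mathbb Z[x]$ and $\mathbb Z[a,b]$. So it is free abelian with basis the words alternating between positive powers of $x$ and nontrivial monomials in the commuting variables $a,b$. With $s=r+1$,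
$$\mathrm{ad}(x)^s\ell_0=\sum_j(-1)^j\binom sjx^{s-j}\ell_0x^j .$$
All terms with $j<s$ consist of words beginning with $x$. So the part consisting of basis words not beginning with $x$ comes only from $j=s$. From the expansion of $\ell_0$ in Section 5 it equals
$$(-1)^s(axbx-axxb-bxax+bxxa)\,x^s\ne0,\tag{9}$$
a combination of four distinct basis words. As $A$ is torsion free and $m\ne0$, this is a contradiction. (The expression in (9) with $s=0$ also shows $\ell_0\neq0$ in $A$. The ring homomorphism from the tensor algebra with $a_1\mapsto x$, $a_2\mapsto a$, $b_2\mapsto b$ and all other basis vectors to $0$ sends $\omega$ to $ab-ba=0$ and $t_0$ to $\ell_0$; this is the claim made after (8).)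

**Step (d): conclusion.** By (2), $\langle J(n),D\rangle\subset K_n$. By (b) and (c), the class of $\varphi$ has infinite order in $K_n/\langle J(n),D\rangle$. This proves Theorem 1. $\blacksquare$

The smallest instance is $g=2$, $n=5$, $\gamma=[[\alpha_2,\alpha_1],[\beta_2,\alpha_1]]$.

## 8. The kernel of $M_n$

For the exact criterion we need to know that $W_n$ is, rationally, all that $M_n$ kills.

**Lemma 3.** $\ker\bigl(M_n\otimes\mathbb Q:H_{\mathbb Q}^{\otimes n}\to H_n(X^n,D_n(X);\mathbb Q)\bigr)=W_n\otimes\mathbb Q$. Also $t\in W_n\otimes\mathbb Q$ iff $t\mapsto0\in(H_{\mathbb Q}/\Lambda)^{\otimes n}$ for every Lagrangian $\Lambda\subset H_{\mathbb Q}$.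

*Example.* Let $g=1$, $n=2$. The second condition says that $t$ pairs to zero, under $\langle\,,\rangle^{\otimes2}$, with $c\otimes c$ for all $c\in H_{\mathbb Q}$. Such tensors span the symmetric tensors, so $t$ is antisymmetric, hence a multiple of $\omega=ab-ba$.

*Proof.* The inclusion $\supseteq$ is Lemma 1. Let $M_n(t)=0$.

**Step 1: use disjoint curves to build maps that detect $M_n(t)$.** Let $c_1,\dots,c_n\subset X\setminus p$ be disjoint oriented simple closed curves with disjoint annular neighborhoods $N_i\not\ni p$. Let $e_i:X\to S^1$ wrap the normal direction of $N_i$ once around $S^1$ and send $X\setminus N_i$ to the basepoint; on $H_1$ it is $\pm\langle[c_i],\cdot\rangle$. Consider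
$$X^n\to S^1\wedge\dots\wedge S^1=S^n,\qquad z\mapsto e_1(z_1)\wedge\dots\wedge e_n(z_n).$$
It sends $D_n(X)$ to the basepoint: if $z_i=p$ then $e_i(z_i)$ is the basepoint, and if $z_i=z_j$ with $i\neq j$ then $z_i\notin N_i$ or $z_j\notin N_j$. So it factors through $X^{(n)}$. It sends $M_n(t)$ to $\pm$ the pairing of $t$ with $[c_1]\otimes\dots\otimes[c_n]$ under $\langle\,,\rangle^{\otimes n}$. This pairing is therefore zero.

**Step 2: move the curves around.** Take for the $c_i$ the images, under a diffeomorphism in $\Gamma$, of disjoint parallel copies of standard disjoint curves with classes in $\{a_1,\dots,a_g\}$. With $L=\mathrm{span}(a_i)$, and since $\Gamma\to Sp_{2g}(\mathbb Z)$ is onto, we obtain that $t$ is orthogonal to $h\cdot L^{\otimes n}$ for all $h\in Sp_{2g}(\mathbb Z)$. For fixed $l\in L^{\otimes n}$, the pairing of $t$ with $h\cdot l$ is a polynomial in the entries of $h$. As $Sp_{2g}(\mathbb Z)$ is Zariski dense in $Sp_{2g}(\mathbb C)$ (Borel), $t$ is orthogonal to the $Sp_{2g}(\mathbb C)$-module $U$ generated by $L_{\mathbb C}^{\otimes n}$.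

**Step 3: identify $U$.** Let $T_n\subset H_{\mathbb C}^{\otimes n}$ be the space of tensors killed by all contractions of two slots by $\langle\,,\rangle$. We show $U=T_n$. The space $T_n$ is $Sp$-invariant and contains $L_{\mathbb C}^{\otimes n}$ because $L$ is isotropic; so $U\subset T_n$. By Weyl's construction (Fulton–Harris, *Representation Theory*, §17.3, Thm 17.11), $T_n$ is a sum of irreducibles with highest weights $\lambda$, $\sum\lambda_i=n$. Give $a_i$ weight $\epsilon_i$ and $b_i$ weight $-\epsilon_i$. The total size of the weight of a basis tensor is the number of $a$'s minus the number of $b$'s, and for tensors of degree $n$ it equals $n$ only if there are no $b$'s. So every highest weight vector of $T_n$ lies in $L_{\mathbb C}^{\otimes n}\subset U$. Each irreducible is generated by its highest weight vector, so $T_n\subset U$.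

**Step 4: dualize.** Pairing $u\otimes v$ with $\omega$ gives $\sum_i(\langle u,a_i\rangle\langle v,b_i\rangle-\langle u,b_i\rangle\langle v,a_i\rangle)$. On $u=a_j$, $v=b_j$ this is $-1\cdot(-1)=1$, it is antisymmetric, and it vanishes on the other pairs of basis vectors: it is $\langle u,v\rangle$. So pairing with $\omega$ in two slots is contraction, and $T_n$ is the annihilator of $W_n\otimes\mathbb C$. Hence $t\in U^\perp=T_n^\perp=W_n\otimes\mathbb C$, and as $t$ is rational, $t\in W_n\otimes\mathbb Q$.

**Step 5: the statement about Lagrangians.** Via $\langle\,,\rangle$ we have $H_{\mathbb Q}/\Lambda\cong\Lambda^*$, so the annihilator of $\Lambda^{\otimes n}$ is the kernel of $H_{\mathbb Q}^{\otimes n}\to(H_{\mathbb Q}/\Lambda)^{\otimes n}$. If $t$ dies in all of these, then, taking $\Lambda=hL_{\mathbb Q}$, $t\perp hL^{\otimes n}$ for all $h\in Sp_{2g}(\mathbb Z)$, so $t\in W_n\otimes\mathbb Q$ by Steps 2–4. Conversely, $\omega$ is the same tensor in every symplectic basis. Choosing a symplectic basis whose $b$'s span $\Lambda$,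 each term of $\omega$ has a factor in $\Lambda$. So $\omega\mapsto0$, and $W_n\otimes\mathbb Q$ goes to $0$. $\square$

## 9. Filtering $X^n$ by heights: proof of Theorem 2

Let $g\ge1$, $n\ge2$ and $\varphi\in J(n-1)$. The plan is to filter the pair so that the graded pieces involve only $\Sigma$ and $\partial\Sigma$, whose fundamental groups are free, and on which the action can be read off from loops.

**Step 1: enlarge the basepoint to an arc, so that $\Sigma$ contains a basepoint.** Write $\partial=\partial\Sigma$. Let $e=\{q\}\times[0,1]\subset\mathbb D$ be the radial segment from $q$ to $p$, and let $h:X\to[0,1]$ be $0$ on $\Sigma$ and the radial coordinate on $\mathbb D$; so $h^{-1}(1)=p\in e$. Choose a polyhedral structure in which $h$, $e$, $\Sigma$ are PL. Let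
$$D'=\{z\in X^n: z_i\in e\text{ for some }i,\text{ or }z_i=z_j\text{ for some }i\neq j\}.$$
With $X'=X/e$, based at the image of $e$, we have $X^n/D'=X'^{(n)}$, since $D'$ is the preimage of $D_n(X')$ and $X^n\to X'^n$ is bijective off it. The quotient $(X,p)\to X'$ is a based homotopy equivalence commuting with the maps induced by $\hat\varphi$, which is the identity on $\mathbb D\supset e$. So $\tilde H^*(X^{(n)})\cong H^*(X^n,D')$ equivariantly, and likewise in homology, compatibly with the maps $M_n$.

**Step 2: the filtration and its strata.** For $k\ge-1$ put $\hat F_{-1}=D'$ and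
$$\hat F_k=D'\cup\{z:\ \#(\{h(z_1),\dots,h(z_n)\}\setminus\{0\})\le k\}\quad(k\ge0).$$
Apart from $D'$, these are finite unions of sets defined by conditions $h(z_i)=0$ and $h(z_i)=h(z_j)$. So they are compact subpolyhedra. They are preserved by $\hat\varphi^{\,n}$ because $h\circ\hat\varphi=h$, and $\hat F_n=X^n$.

A point of $\hat F_k\setminus\hat F_{k-1}$ has exactly $k$ distinct nonzero heights $0<h_1<\dots<h_k<1$; height $1$ is excluded as $p\in e$. It determines an ordered partition $T\sqcup S_1\sqcup\dots\sqcup S_k=\{1,\dots,n\}$ with all $S_j\ne\emptyset$: the points labelled by $T$ lie in $\Sigma$, those labelled by $S_j$ at height $h_j$. Along a convergent sequence of points with the same partition, heights can only merge or tend to $0$, and then the limit has fewer nonzero heights. So inside the stratum each type is closed, and being finitely many, the types are open as well. Points at different heights are automatically distinct, and $\Sigma\cap e=\{q\}$. Hence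
$$\hat F_k\setminus\hat F_{k-1}\cong\bigsqcup\ \{0<h_1<\dots<h_k<1\}\times F_T(\Sigma\setminus q)\times F_{S_1}(\partial\setminus q)\times\dots\times F_{S_k}(\partial\setminus q).$$
The quotient $\hat F_k/\hat F_{k-1}$ is the one-point compactification of this. The one-point compactification of $F_T(\Sigma\setminus q)=\Sigma^T\setminus D_T(\Sigma)$ is $\Sigma^{(T)}$ (based at $q$), and similarly for $\partial$. So
$$\hat F_k/\hat F_{k-1}\cong\bigvee S^k\wedge\Sigma^{(T)}\wedge\partial^{(S_1)}\wedge\dots\wedge\partial^{(S_k)},$$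
and $\hat\varphi$ acts through $\varphi^{(T)}$ on the factor $\Sigma^{(T)}$.

**Step 3: a small complex.** $\Sigma$ is based homotopy equivalent to a wedge of $2g$ circles, so by (5) $\Sigma^{(T)}$ is equivalent to a wedge of $|T|$-spheres; and $\partial^{(S_j)}$ is a wedge of $|S_j|$-spheres. So $H_*(\hat F_k,\hat F_{k-1})$ is a free module $N_k$ concentrated in degree $k+|T|+\sum|S_j|=k+n$, and $N_0=\tilde H_n(\Sigma^{(n)})$. As for cellular chains, the long exact sequences of the filtration show that the complex with $N_k$ in degree $n+k$ computes $H_*(X^n,D')$. Since $N_k$ is free and concentrated in one degree, $H^{*}(\hat F_k,\hat F_{k-1})$ is $\mathrm{Hom}(N_k,\mathbb Z)$ in degree $n+k$, and $\mathrm{Hom}(N_\bullet,\mathbb Z)$ computes $H^*(X^n,D')$. Both are natural in $\varphi$.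

*Example.* For $n=1$: $N_0=H_1(\Sigma)=H$ and $N_1=\mathbb Z$, from $S^1\wedge\partial$. The differential is zero, because the boundary loop is null-homologous in $\Sigma$. We recover $H_1(X)=H$ and $H_2(X)=\mathbb Z$.

**Step 4: the action on $N_\bullet$.** Let $\epsilon_1,\dots,\epsilon_{2g}$ be the free basis $\alpha_1,\beta_1,\dots$ of $\pi$. By (5) applied to a wedge of circles, and the description of $\mu$ and of the classes of $(S^1)^{(k)}$ in Section 4, $\tilde H_m(\Sigma^{(m)})$ is spanned by the $\mathfrak S_m$-translates of the products $(\epsilon_1)_{k_1}\cdots(\epsilon_{2g})_{k_{2g}}$ with $\sum k_j=m$. By naturality, $\varphi$ sends such a product to the same expression in the loops $\varphi(\epsilon_j)$. As $\varphi(\epsilon_j)-\epsilon_j\in I^n$ is represented by $\tau(\varphi)[\epsilon_j]$, (7) gives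
$$\varphi(\epsilon_j)_k=(\epsilon_j)_k\ \text{ for }k<n,\qquad\varphi(\epsilon_j)_n-(\epsilon_j)_n=M_n(\tau(\varphi)[\epsilon_j])\in\tilde H_n(\Sigma^{(n)}).$$
Two consequences:

* for $k\ge1$ we have $|T|\le n-k<n$, so $\varphi$ acts as the identity on $\tilde H_{|T|}(\Sigma^{(T)})$, hence (Künneth for wedges of spheres) on $N_k$;
* on $N_0$, $\varphi_*-1$ kills translates of products with at least two $k_j\ne0$, and sends $(\epsilon_j)_n$ to $M_n(\tau(\varphi)[\epsilon_j])$, compatibly with $\mathfrak S_n$.

**Step 5: read off the criterion.** For $i\ge1$, $H^{n+i}(X^n,D')$ is a subquotient of $\mathrm{Hom}(N_i,\mathbb Z)$, so $\varphi$ acts trivially on it. In degree $n$,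
$$H^n(X^n,D')=\ker\bigl(\mathrm{Hom}(N_0,\mathbb Z)\to\mathrm{Hom}(N_1,\mathbb Z)\bigr)=\mathrm{Hom}(H_n(X^n,D'),\mathbb Z),\qquad H_n(X^n,D')=\mathrm{coker}(N_1\to N_0),$$
a finitely generated group. So $\varphi$ acts trivially on $H^n(X^n,D')$ iff every homomorphism $H_n(X^n,D')\to\mathbb Z$ kills the image of $(\varphi_*-1)N_0$, i.e. iff that image is torsion. The image is generated by $\mathfrak S_n$-translates of the images of the $M_n(\tau(\varphi)[\epsilon_j])$. The map $N_0=\tilde H_n(\Sigma^{(n)})\to H_n(X^n,D')$ is induced by the based map $\Sigma\to X'$. So by naturality of $M_n$ and Step 1, the image is torsion iff $M_n(\tau(\varphi)[\epsilon_j])=0$ in $H_n(X^n,D_n(X);\mathbb Q)$ for all $j$. By Lemma 3 this means $\tau(\varphi)(H)\subset W_n\otimes\mathbb Q$. By (4) and Step 1 this is the condition for $\varphi\in K_n$. The reformulation with Lagrangians is the second part of Lemma 3, since the image of a Lie element in $(H_{\mathbb Q}/\Lambda)^{\otimes n}$ lies in $L_n(H_{\mathbb Q}/\Lambda)$. $\blacksquare$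

*Remark.* The proof did not use the theorem of Bianchi–Miller–Wilson. For $n\ge2$ and $\varphi\in J(n)$ we have $\tau(\varphi)=0$, so Theorem 2 gives $J(n)\subset K_n$; and $J(1)=K_1$. So these notes contain a proof of the inclusion quoted in (2).

## 10. Symplectic derivations with values in $W_n$ for $n\le4$: proof of Theorem 3

For $g\ge2$, $n\ge5$ equality fails by Theorem 1. For $g=1$, and for $n=1$, it holds by Section 2. Let $g\ge2$, $2\le n\le4$, and assume by induction $K_{n-1}=\langle J(n-1),D\rangle$.

**Reduction.** By (3), $K_n\subset J(n-1)\langle D\rangle$, and $D\in K_n$. So it suffices to show that every $\psi\in K_n\cap J(n-1)$ lies in $\langle J(n),D\rangle$. Put $\delta=\tau(\psi)$. By Theorem 2 and (1),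
$$\delta(H)\subset L_n(H_{\mathbb Q})\cap W_n,\qquad\delta(\omega)=0,$$
with rational coefficients from now on. This is pure algebra.

**Contraction formulas.** Let $c_{ij}$ be the contraction of slots $i,j$ by $\langle\,,\rangle$. Checking on $v=a_j$ and $v=b_j$,
$$\sum_i(\langle a_i,v\rangle b_i-\langle b_i,v\rangle a_i)=v.\tag{10}$$
Consequently, for $u,v\in H$ and $t\in H^{\otimes2}$,
$$c_{12}(\omega v)=2g\,v,\quad c_{12}(v\omega)=-v,\quad c_{23}(\omega t)=-t=c_{23}(t\,\omega),\quad c_{23}(u\,\omega\,v)=2g\,uv.$$
For example $c_{12}(v\omega)=\sum_i(\langle v,a_i\rangle b_i-\langle v,b_i\rangle a_i)=-v$ by (10). For $t=t't''$ we have $c_{23}(\omega t)=\sum_i(\langle b_i,t'\rangle a_i-\langle a_i,t'\rangle b_i)t''=-t$. And $\sum_i(\langle a_i,b_i\rangle-\langle b_i,a_i\rangle)=2g$. For any derivation $\delta$, expanding $\delta\bigl(\sum_i(a_ib_i-b_ia_i)\bigr)$ gives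
$$\delta(\omega)=\sum_i\bigl([\delta(a_i),b_i]-[\delta(b_i),a_i]\bigr).\tag{11}$$

### The case $n=2$

$W_2=\mathbb Q\omega$, so $\delta(y)=f(y)\omega$ with $f$ linear. By (11), $0=[\omega,v]$ with $v=\sum_i(f(a_i)b_i-f(b_i)a_i)$. Applying $c_{12}$ to $\omega v-v\omega=0$ gives $(2g+1)v=0$. So $v=0$, $f=0$, and $\psi\in J(2)$.

### The case $n=3$

**Step 1: Lie elements in $W_3$ are the $[\omega,u]$.** First, $(u,v,w)\mapsto\omega_{12}u+\omega_{13}v+\omega_{23}w$ is injective. For a basis vector $y$ choose an index $i$ different from that of $y$ (possible as $g\ge2$). Then $y$ cannot be paired by $\omega$ with $a_i$ or $b_i$, so the coefficients of $a_ib_iy$, $a_iyb_i$, $ya_ib_i$ are the $y$-coefficients of $u$, $v$, $w$ respectively.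

Next, Lie elements of degree $3$ are invariant under reversal of words. Indeed, let $S$ be the anti-automorphism of the tensor algebra with $S(v)=-v$ on $H$. If $S(\ell)=-\ell$ and $S(\ell')=-\ell'$, then $S([\ell,\ell'])=\ell'\ell-\ell\ell'=-[\ell,\ell']$; so $S=-1$ on Lie elements. In degree $3$, $S$ is $(-1)^3$ times reversal. Reversal sends $\omega$ to $-\omega$. So a Lie element $t=\omega_{12}u+\omega_{13}v+\omega_{23}w$ satisfies $t=-\omega_{23}u-\omega_{13}v-\omega_{12}w$. By injectivity $w=-u$ and $v=0$, i.e. $t=\omega u-u\omega=[\omega,u]$.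

Therefore $\delta(y)=[\omega,Ay]$ with $A\in\mathrm{End}(H_{\mathbb Q})$; linearity of $A$ follows from injectivity.

**Step 2: use $\delta(\omega)=0$ to show that $A$ is a scalar.** With $\Psi(u\otimes v)=[[\omega,u],v]$, (11) reads $0=\delta(\omega)=\Psi((A\otimes1)\omega)$. We claim $\ker\Psi=\mathbb Q\omega$. Expand $[[\omega,u],v]=\omega uv-u\omega v-v\omega u+vu\omega$. Write $t=s+a$ as symmetric plus antisymmetric part, $s=\sum s'\otimes s''$. Then
$$\Psi(t)=\omega(s+a)-2\sum s'\omega s''+(s-a)\omega,\qquad c_{23}\Psi(t)=-(s+a)-4g\,s-(s-a)=-(2+4g)s.$$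
So $\Psi(t)=0$ forces $s=0$, and then $\omega\otimes a=a\otimes\omega$ in $H^{\otimes2}\otimes H^{\otimes2}$, which forces $a\in\mathbb Q\omega$. Conversely $\Psi(\omega)=\omega\omega-\omega\omega=0$.

Therefore $(A\otimes1)\omega=c\,\omega$, which means $A=c$, and $\delta=c\,[\omega,\cdot\,]$.

**Step 3: absorb $\delta$ into a power of $D$.** The tensor $\delta(a_1)=c(\omega a_1-a_1\omega)$ is integral, and $\omega a_1-a_1\omega$ has coefficient $1$ at $a_2b_2a_1$. So $c\in\mathbb Z$. By the example in Section 1, $\tau(D)=\varepsilon[\omega,\cdot\,]$. So $\tau(\psi D^{-\varepsilon c})=0$, $\psi D^{-\varepsilon c}\in J(3)$, and $\psi\in\langle J(3),D\rangle$.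

### The case $n=4$

Let
$$\mathfrak h=\{\delta\in\mathrm{Hom}(H_{\mathbb C},L_4(H_{\mathbb C})):\delta(\omega)=0\},\qquad\mathfrak k=\{\delta\in\mathfrak h:\delta(H)\subset W_4\otimes\mathbb C\}.$$
These are $Sp_{2g}(\mathbb C)$-modules, and $\tau(\psi)\in\mathfrak k$. We show $\mathfrak k=0$; then $\tau(\psi)=0$ and $\psi\in J(4)$. In this case write $H$ for $H_{\mathbb C}$, and write $S_\lambda$ for Schur functors of $H$ and $V_\lambda$ for the irreducible $Sp_{2g}(\mathbb C)$-module of highest weight $\lambda$.

**Step 1: $\mathfrak h\cong\mathrm{Res}_{Sp}\,S_{311}(H)$.** Identify $\mathrm{Hom}(H,L_4)$ with $H\otimes L_4$, where $u\otimes\ell$ acts by $y\mapsto\langle y,u\rangle\ell$. For this $\delta$, (11) and (10) give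
$$\delta(\omega)=\Bigl[\ell,\sum_i(\langle a_i,u\rangle b_i-\langle b_i,u\rangle a_i)\Bigr]=[\ell,u].$$
So $\mathfrak h\cong\ker(H\otimes L_4\xrightarrow{[\,,]}L_5)$, and the bracket is onto. As $GL(H)$-modules,
$$L_4=S_{31}\oplus S_{211},\qquad L_5=S_{41}\oplus S_{32}\oplus S_{311}\oplus S_{221}\oplus S_{2111}$$
(Thrall 1942; Reutenauer, *Free Lie Algebras*, Ch. 8). One can check this with the classical character formula $\mathrm{ch}\,L_m=\frac1m\sum_{d\mid m}\mu(d)p_d^{m/d}$, where $\mu$ is the Möbius function and $p_d$ the power sum. It gives $\frac14(p_1^4-p_2^2)$ and $\frac15(p_1^5-p_5)$. Here $p_1^4=s_4+3s_{31}+2s_{22}+3s_{211}+s_{1111}$ and $p_2^2=s_4-s_{31}+2s_{22}-s_{211}+s_{1111}$. Also $p_1^5=s_5+4s_{41}+5s_{32}+6s_{311}+5s_{221}+4s_{2111}+s_{11111}$ and $p_5=s_5-s_{41}+s_{311}-s_{2111}+s_{11111}$. By Pieri, $H\otimes L_4=S_{41}\oplus S_{32}\oplus S_{311}^{\oplus2}\oplus S_{221}\oplus S_{2111}$. Subtracting $L_5$ leaves $\mathfrak h\cong S_{311}$, restricted to $Sp$.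

**Step 2: decompose $\mathfrak h$ under $Sp$.** For $g\ge3$, Littlewood's rule (Fulton–Harris (25.39)) gives
$$\mathfrak h\cong V_{311}\oplus V_{21}\oplus V_3 ;$$
the last two summands come from removing a vertical strip of size $2$ from $(3,1,1)$. For $g=2$, $\dim S_{311}(\mathbb C^4)=36=16+20=\dim V_{21}+\dim V_3$. Step 5 shows that both modules occur in $\mathfrak h$, so $\mathfrak h\cong V_{21}\oplus V_3$. In all cases $\mathfrak h$ is multiplicity free, so the submodule $\mathfrak k$ is a sum of some of these summands. It therefore suffices to exhibit in each summand a vector outside $\mathfrak k$. To detect this we use the Lagrangian $\Lambda=\mathrm{span}(b_i)$ and identify $H/\Lambda$ with $L=\mathrm{span}(a_i)$: elements of $W_4$ vanish in $(H/\Lambda)^{\otimes4}$.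

**Step 3: the summand $V_{311}$ ($g\ge3$).** A highest weight vector in $H\otimes L_4\subset H^{\otimes5}$ of weight $(3,1,1)$ has weight of total size $5$, so it lies in $L^{\otimes5}\cap(H\otimes L_4(H))$. This is $L\otimes L_4(L)$: expanding along the first slot, the coefficients lie in $L_4(H)\cap L^{\otimes4}$, and the projection $H\to L$ killing the $b$'s fixes $L^{\otimes4}$ and carries $L_4(H)$ to $L_4(L)$. So the vector is $\sum_ja_j\otimes\ell_j$ with $\ell_j\in L_4(L)$, not all zero. As a map, $\delta(b_j)=\langle b_j,a_j\rangle\ell_j=-\ell_j$. Some $\ell_j\ne0$ survives in $L_4(H/\Lambda)\cong L_4(L)$, so $\delta\notin\mathfrak k$.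

**Step 4: explicit elements of $\mathfrak h$.** We need a supply of derivations killing $\omega$. For $p,q,r,s,t\in H$ put
$$T_p=[q,[r,[s,t]]],\quad T_q=[[r,[s,t]],p],\quad T_r=[[s,t],[p,q]],\quad T_s=[t,[[p,q],r]],\quad T_t=[[[p,q],r],s],$$
$$\delta_{T(p,q;r;s,t)}(y)=\langle y,p\rangle T_p+\langle y,q\rangle T_q+\langle y,r\rangle T_r+\langle y,s\rangle T_s+\langle y,t\rangle T_t.$$
(The picture is a trivalent tree with leaves $p,q$ at one end, $r$ in the middle, $s,t$ at the other end; $T_p$ is the bracket read from the root $p$, and so on.) By the formula of Step 1, $\delta_T(\omega)=[T_p,p]+[T_q,q]+[T_r,r]+[T_s,s]+[T_t,t]$. We show it is $0$. Put $Q=[r,[s,t]]$ and $Y=[[p,q],r]$. The Jacobi identities for the triples $(p,q,Q)$, $([p,q],r,[s,t])$, $(Y,s,t)$ read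
$$\begin{aligned}[p,T_p]+[q,T_q]+[Q,[p,q]]&=0,\\ [[p,q],Q]+[r,T_r]+[[s,t],Y]&=0,\\ [Y,[s,t]]+[s,T_s]+[t,T_t]&=0.\end{aligned}$$
In the sum the mixed terms cancel in pairs, and what remains is $-\delta_T(\omega)=0$. So $\delta_T\in\mathfrak h$. Now insert $\omega$ in the positions $p,s$:
$$\Xi(x,y,z)=\sum_i\bigl(\delta_{T(a_i,x;y;b_i,z)}-\delta_{T(b_i,x;y;a_i,z)}\bigr)\in\mathfrak h.$$
As $\omega$ is invariant, $\Xi:H^{\otimes3}\to\mathfrak h$ is an $Sp$-equivariant linear map.

Evaluate at $w\in H$ modulo $\Lambda$. The terms $T_q,T_r,T_t$ (labels $x,y,z$) contain both $p$ and $s$, so after summation they are combinations of tensors $\pm\omega_{ij}s'$; they lie in $W_4$ and vanish. The terms with $T_p$ sum to $T_p$ with $s$ replaced by $\sum_i(\langle w,a_i\rangle b_i-\langle w,b_i\rangle a_i)=-w$, i.e. $[x,[y,[-w,z]]]=[x,[y,[z,w]]]$. The terms with $T_s$ sum to $T_s$ with $p$ replaced by $\sum_i(\langle w,b_i\rangle a_i-\langle w,a_i\rangle b_i)=w$, i.e. $[z,[[w,x],y]]=[z,[y,[x,w]]]$. Thus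
$$\Xi(x,y,z)(w)\equiv[x,[y,[z,w]]]+[z,[y,[x,w]]]\quad\text{in }L_4(H/\Lambda).\tag{12}$$

**Step 5: the summands $V_3$ and $V_{21}$ ($g\ge2$).**

* The tensor $a_1a_1a_1$ is a highest weight vector of weight $(3)$. By (12), $\Xi(a_1,a_1,a_1)(a_2)\equiv2[a_1,[a_1,[a_1,a_2]]]$, which is nonzero because the coefficient of $a_1a_1a_1a_2$ is $2$.
* The tensor $a_1a_2a_1-\frac12(a_1a_1a_2+a_2a_1a_1)$ has weight $(2,1)$. The raising operator $a_2\mapsto a_1$ sends it to $a_1a_1a_1-\frac12(2a_1a_1a_1)=0$, and the other simple raising operators kill $a_1$ and $a_2$ (for $g=2$ the remaining one is $b_2\mapsto a_2$). So it is a highest weight vector. Put $c=[a_1,a_2]$. By (12) at $w=a_2$, the three tensors $a_1a_2a_1$, $a_1a_1a_2$, $a_2a_1a_1$ give $2[a_1,[a_2,c]]$, $[a_2,[a_1,c]]$, $[a_2,[a_1,c]]$. So the image of our vector sends $a_2$ to $2[a_1,[a_2,c]]-[a_2,[a_1,c]]$. Since $[a_1,[a_2,c]]-[a_2,[a_1,c]]=[[a_1,a_2],c]=[c,c]=0$, this equals $[a_1,[a_2,[a_1,a_2]]]$. It is nonzero: $[a_2,c]=2a_2a_1a_2-a_2a_2a_1-a_1a_2a_2$, so the coefficient of $a_1a_2a_1a_2$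 is $2$.

In both cases the image under $\Xi$ is a nonzero highest weight vector of $\mathfrak h$ that lies outside $\mathfrak k$. So $V_3$ and $V_{21}$ occur in $\mathfrak h$, which completes Step 2 for $g=2$, and neither is contained in $\mathfrak k$. Together with Step 3, $\mathfrak k=0$. This completes the case $n=4$ and the proof of Theorem 3. $\blacksquare$
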